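\title{The numerical index of a dual space\\ under the Radon--Nikodym property}

\begin{abstract}
The numerical index of a Banach space satisfies $n(X^*)\le n(X)$, and $n(X)=1$ implies $n(X^*)=1$ when $X$ has the Radon--Nikodym property (RNP). We show that the RNP does not imply $n(X)=n(X^*)$: real and complex $\ell_1$ have equivalent norms with $n(X^*)<n(X)$, and in the real case one can have $n(X)\ge 1-\varepsilon$ and $n(X^*)\le\varepsilon$. Replacing $\ell_1$ by James' space in the construction, we determine all pairs $(n(X),n(X^*))$ that occur for spaces with the RNP.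
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and all normed spaces are over $\mathbb K$ and nonzero. For a Banach space $X$ we write $B_X$ and $S_X$ for the closed unit ball and the unit sphere, $X^*$ for the dual, $L(X,Y)$ for the space of bounded linear operators from $X$ to $Y$, and $L(X)=L(X,X)$. Put
\[
\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}:\ x^*(x)=1\}.
\]
A pair $(x,x^*)\in B_X\times B_{X^*}$ with $x^*(x)=1$ belongs to $\Pi(X)$, since $1\le\|x^*\|\,\|x\|$. The \emph{numerical range} and the \emph{numerical radius} of $T\in L(X)$, and the \emph{numerical index} of $X$, are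
\begin{gather*}
V(T)=\{x^*(Tx):\ (x,x^*)\in\Pi(X)\},\qquad v(T)=\sup\{|\lambda|:\ \lambda\in V(T)\},\\
n(X)=\inf\{v(T):\ T\in L(X),\ \|T\|=1\}.
\end{gather*}
The norm $\|T\|$ is the supremum of $|x^*(Tx)|$ over all of $S_X\times S_{X^*}$, whereas $v(T)$ allows only those $x^*$ that norm $x$. Thus $v$ is a seminorm with $v\le\|\cdot\|$, and $n(X)\in[0,1]$ is the largest constant $k$ such that $k\|T\|\le v(T)$ for all $T$. It measures how much of the norm of an operator is visible on $\Pi(X)$. For instance, $n(\mathbb K)=1$.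

\begin{example}\label{ex:hilbert}
In a Hilbert space the only functional norming a unit vector $x$ is $\langle\cdot,x\rangle$, so $V(T)=\{\langle Tx,x\rangle:\|x\|=1\}$. On real $\ell_2^2$, rotation by a right angle has norm $1$ and $\langle Tx,x\rangle=0$ for all $x$; hence $n(\ell_2^2)=0$. On complex $\ell_2^2$, the operator $(x_1,x_2)\mapsto(x_2,0)$ has norm $1$ and numerical radius $\sup_{\|x\|=1}|x_2\bar x_1|=\frac12$; hence $n(\ell_2^2)\le\frac12$.
\end{example}

How does the index behave under duality? One has $v(T^*)=v(T)$ for all $T\in L(X)$, and therefore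
\begin{equation}\label{eq:dual}
n(X^*)\le n(X)
\end{equation}
for every $X$ \cite{DMPW}: the infimum that defines $n(X^*)$ runs over all norm-one operators on $X^*$, and the adjoints among them already bring it down to $n(X)$. If $X$ is reflexive, two applications of \eqref{eq:dual} give $n(X)=n(X^{**})\le n(X^*)\le n(X)$, so equality holds. In general the inequality can be strict \cite{BKMW}.

Recall that $X$ has the \emph{Radon--Nikodym property} (RNP) if for every finite measure space $(\Omega,\Sigma,\mu)$, every $\mu$-continuous $X$-valued vector measure of bounded variation on $\Sigma$ has a Bochner integrable density with respect to $\mu$. Reflexive spaces have the RNP, and for spaces with the RNP equality holds in \eqref{eq:dual} at the top of the scale: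
\begin{equation}\label{eq:martin}
X\text{ has the RNP and }n(X)=1\quad\Longrightarrow\quad n(X^*)=1
\end{equation}
\cite{Martin}. With equality for a large subclass at every value of the index, and for the whole class at the value $1$, one would guess that the following question from \cite{Problem} has a positive answer.

\medskip
\noindent\textbf{Question.} \emph{Does $n(X)=n(X^*)$ hold for every Banach space $X$ with the RNP?}
\medskip

The answer is no, and \eqref{eq:martin} is not even stable under perturbation of the value $1$.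

\begin{theorem}\label{thm:A}
Let $0<\delta<\frac13$, $\tau=\frac{\delta}{1-\delta}$, and let $E$ be a finite-dimensional normed space. There is a Banach space $X$ isomorphic to $\ell_1$, hence with the RNP, such that
\[
n(X)\ge1-2\tau,\qquad n(X^*)\le\max\{n(E),\delta\}.
\]
\end{theorem}

Take $E=\ell_2^2$ and $\delta=\frac1{10}$, so that $1-2\tau=\frac79$. By Example~\ref{ex:hilbert}, $n(X)\ge\frac79>\frac1{10}\ge n(X^*)$ in the real case and $n(X)\ge\frac79>\frac12\ge n(X^*)$ in the complex case. In the real case, choosing $\delta$ with $2\tau\le\varepsilon$ gives an equivalent norm on $\ell_1$ with $n(X)\ge1-\varepsilon$ and $n(X^*)\le\varepsilon$.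

A variant of the construction controls $n(X^*)$ from both sides.

\begin{theorem}\label{thm:B}
For $\delta,\tau,E$ as in Theorem~\ref{thm:A} there is a Banach space $X$ with the RNP such that
\[
n(X)\ge1-2\tau,\qquad (1-2\tau)\,n(E)\le n(X^*)\le\max\{n(E),\delta\}.
\]
\end{theorem}

In the complex case every numerical index is at least $1/e$ (Bohnenblust--Karlin; Glickfeld). Theorem~\ref{thm:B} leads to the conclusion that this bound, \eqref{eq:dual} and \eqref{eq:martin} are the only restrictions.

\begin{theorem}\label{thm:C}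
Let $m=0$ if $\mathbb K=\mathbb R$ and $m=1/e$ if $\mathbb K=\mathbb C$. The set of pairs $(n(X),n(X^*))$, where $X$ runs over all Banach spaces with the RNP, is
\[
\{(\alpha,\beta):\ m\le\beta\le\alpha\le1,\ \text{and }\beta=1\text{ if }\alpha=1\}.
\]
\end{theorem}

Consequently, the supremum of $n(X)-n(X^*)$ over spaces with the RNP is $1$ in the real case and $1-1/e$ in the complex case: the pairs $(\alpha,m)$ with $\alpha\uparrow1$ approach it, and it is not attained, because the difference $1-m$ would require the excluded pair $(1,m)$.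

Section~\ref{sec:model} shows the mechanism on a sequence space without the RNP. Sections~\ref{sec:construction}--\ref{sec:upper} transplant it to $\ell_1$ and prove Theorem~\ref{thm:A}, and Sections~\ref{sec:james}--\ref{sec:pairs} prove Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{Operators on a dual space}\label{sec:prelim}

We regard $X$ as a subspace of $X^{**}$ and write $\langle\mu,x^*\rangle=\mu(x^*)$ for $\mu\in X^{**}$ and $x^*\in X^*$. To compare $n(X)$ with $n(X^*)$, we view operators on $X$ and operators on $X^*$ as objects of the same kind, namely operators from $X$ to $X^{**}$. For $T\in L(X,X^{**})$ put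
\[
v(T)=\sup\{|\langle Tx,x^*\rangle|:\ (x,x^*)\in\Pi(X)\},
\]
which is the usual numerical radius when $T(X)\subset X$.

\begin{lemma}\label{lem:corr}
The relation $(Sx^*)(x)=\langle Tx,x^*\rangle$ $(x\in X,\ x^*\in X^*)$ defines a bijection between operators $S\in L(X^*)$ and operators $T\in L(X,X^{**})$. For corresponding $S$ and $T$ and every $\lambda\in\mathbb K$,
\[
\|S\|=\|T\|,\qquad \|I+\lambda S\|=\sup_{x\in B_X}\|x+\lambda Tx\|_{X^{**}},\qquad v(S)\ge v(T).
\]
\end{lemma}

\begin{proof}
Both $S$ and $T$ amount to a bounded bilinear form on $X\times X^*$. Both $\|S\|$ and $\|T\|$ are the supremum of $|\langle Tx,x^*\rangle|$ over $B_X\times B_{X^*}$, and both sides of the second identity are the supremum of $|x^*(x)+\lambda\langle Tx,x^*\rangle|$ over the same set. If $(x,x^*)\in\Pi(X)$, then $(x^*,x)\in\Pi(X^*)$ and $\langle Tx,x^*\rangle=\langle x,Sx^*\rangle\in V(S)$.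
\end{proof}

If $T$ takes its values in $X$, the corresponding $S$ is the adjoint $T^*$. So a gap between $n(X^*)$ and $n(X)$ must come from an operator $T$ with values outside $X$.

Upper bounds for a numerical radius will come from the growth of $\|I+tA\|$ at $t=0$. Lumer's formula states that $(\|I+tA\|-1)/t\to\sup\operatorname{Re}V(A)$ as $t\to0^+$; see \cite{BD}. We need only the following two parts of it.

\begin{lemma}\label{lem:lumer}
Let $Y$ be a Banach space and $A\in L(Y)$.
\begin{enumerate}
\item[(a)] If $(y,y^*)\in\Pi(Y)$ and $t>0$, then $\operatorname{Re}y^*(Ay)\le(\|I+tA\|-1)/t$.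
\item[(b)] If $Y$ is finite-dimensional, then $\limsup_{t\to0^+}(\|I+tA\|-1)/t\le v(A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $1+t\operatorname{Re}y^*(Ay)=\operatorname{Re}y^*(y+tAy)\le\|I+tA\|$.

(b) Take $t_k\to0^+$ along which the quotient tends to the upper limit. By compactness and the Hahn--Banach theorem there are $y_k\in S_Y$ and $y_k^*\in S_{Y^*}$ with $y_k^*(y_k+t_kAy_k)=\|I+t_kA\|$. Taking real parts gives $\|I+t_kA\|\le1+t_k\operatorname{Re}y_k^*(Ay_k)$. Along a subsequence $y_k\to y$ and $y_k^*\to y^*$, and $y^*(y)=\lim_k\|I+t_kA\|=1$. Hence $(y,y^*)\in\Pi(Y)$, and the upper limit is at most $\operatorname{Re}y^*(Ay)\le v(A)$.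
\end{proof}

We use three standard facts about the RNP.
\begin{enumerate}
\item[(R1)] The RNP is invariant under isomorphisms, because bounded variation and Bochner integrability do not change under an equivalent norm.
\item[(R2)] Separable dual spaces have the RNP; in particular $\ell_1=c_0^*$ has it.
\item[(R3)] An $\ell_1$-sum of spaces with the RNP has the RNP \cite{DU}.
\end{enumerate}

\section{A model without the Radon--Nikodym property}\label{sec:model}

Let $\mathbb K=\mathbb R$ and $E=\ell_2^2$. Choose angles $\theta_m$ such that every tail $\{\theta_m:m\ge M\}$ is dense in $[0,2\pi]$, and let $g_m(e)=\langle e,(\cos\theta_m,\sin\theta_m)\rangle$; then $\limsup_m|g_m(e)|=\|e\|$ for every $e\in E$. Let $Y\subset\ell_\infty$ consist of those $y$ for which there is $e\in E$ with $y_m-g_m(e)\to0$. This $e$ is unique, we call it $Qy$, and $\|Qy\|=\limsup_m|y_m|\le\|y\|_\infty$. The space $Y$ is the sum of $c_0$ and a two-dimensional space, so it is closed in $\ell_\infty$.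

\medskip
\noindent\emph{The index of $Y$ is $1$.} Let $T\in L(Y)$, $y\in B_Y$, $m\in\mathbb N$. Replacing the $m$th coordinate of $y$ by $\pm1$ gives vectors $w_\pm\in S_Y$, and $y$ is a convex combination of $w_+$ and $w_-$. So $|(Ty)_m|\le|(Tw)_m|$ for $w=w_+$ or $w=w_-$. As $w_\pm$ is normed by $\pm$ the $m$th coordinate functional, $|(Ty)_m|\le v(T)$. The coordinate functionals compute the norm of $Ty$, so $\|T\|\le v(T)$.

\medskip
\noindent\emph{The index of $Y^*$ is $0$.} The last sentence of the argument above breaks down when $Ty\in Y^{**}$. For $e\in E$ and $N\ge0$ let $u_N(e)\in Y$ be the \emph{tail vector} with coordinates $0$ for $m\le N$ and $g_m(e)$ for $m>N$; then $Qu_N(e)=e$ and $\|u_N(e)\|_\infty\le\|e\|$. Let $\epsilon_m$ be the unit vectors. For $y^*\in Y^*$ we have $\sum_m|y^*(\epsilon_m)|\le\|y^*\|$, since finite sums $\sum\pm\epsilon_m$ have norm $1$; hence $y^*(u_N(e))=y^*(u_0(e))-\sum_{m\le N}g_m(e)\,y^*(\epsilon_m)$ converges. So $u_N(e)$ has a weak* limit $\xi_e\in Y^{**}$ with $\|\xi_e\|\le\|e\|$.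 Every coordinate functional vanishes on $\xi_e$, and yet $\langle\xi_e,g\circ Q\rangle=g(e)$ for $g\in E^*$, so $\|\xi_e\|=\|e\|$. The bidual contains an isometric copy of $E$ that the coordinates do not see.

We carry the rotation $R$ by a right angle over to this copy: let $Ty=\xi_{RQy}$ and let $S\in L(Y^*)$ correspond to $T$. Then $\|Ty\|=\|Qy\|$, so $\|S\|=\|T\|=1$ (test on $y=u_0(e)$). Let $y\in B_Y$, $e=Qy$, $t\in\mathbb R$. The $m$th coordinate of $y+tu_N(Re)$ is $y_m$ for $m\le N$ and $g_m(e+tRe)+(y_m-g_m(e))$ for $m>N$. Since $\|e+tRe\|=\sqrt{1+t^2}\,\|e\|$ and $y_m-g_m(e)\to0$, we get $\limsup_N\|y+tu_N(Re)\|_\infty\le\sqrt{1+t^2}$, and therefore $\|y+tTy\|\le\sqrt{1+t^2}$. By Lemma~\ref{lem:corr} and Lemma~\ref{lem:lumer}(a), applied to $\pm S$, we have $v(S)\le(\sqrt{1+t^2}-1)/t\le t/2$ for all $t>0$. Thus $v(S)=0$.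

\medskip
By \eqref{eq:martin}, $Y$ fails the RNP, and no space with the RNP can reproduce the model exactly. We reproduce it up to an error $\delta$. The plan is to start from a space $Z$ with the RNP, to take functionals $\varphi_m$ on $Z$ that play the role of the coordinates, and to add to the family small functionals $\delta h_m$, with $(h_m)$ norming for $Z$, so that the supremum over the whole family is an \emph{equivalent} norm on $Z$. Two obstacles arise.

First, the tail vectors must stay bounded in $Z$. The obvious choice $Z=E\oplus_1\ell_1$ with $\varphi_m(e,b)=g_m(e)+b_m$ fails: the vector with first component $e$ that is annihilated by $\varphi_1,\dots,\varphi_N$ must have $b_m=-g_m(e)$ for $m\le N$, so its norm is at least $\sum_{m\le N}|g_m(e)|\to\infty$. We replace $E$ by a space of $E$-valued sequences normed by their variation, in which $(0,\dots,0,e,e,\dots)$ has norm $\|e\|$ wherever the jump occurs.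

Second, the proof of $n(Y)=1$ used, for each functional of the norming family, a vector $\epsilon_m$ that changes this functional and no other. The added functionals $\delta h_m$ need such vectors too. We provide them by adding to each $\delta h_m$ a fresh coordinate $c_m$.

\section{The construction}\label{sec:construction}

Fix $\delta,\tau,E$ as in Theorem~\ref{thm:A}, and $p\in\{1,2\}$. The case $p=1$ gives Theorem~\ref{thm:A}, and $p=2$ gives Theorem~\ref{thm:B}; Sections~\ref{sec:construction}--\ref{sec:upper} treat both at once. Note that $\delta\le\tau$, and that $\delta<\frac13$ means $\tau<\frac12$.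

For a sequence $a=(a_m)_{m\ge1}$ in $E$ put $a_0=0$ and
\[
\|a\|_{V_p}=\sup\Big\{\Big(\sum_{i=1}^k\|a_{n_i}-a_{n_{i-1}}\|^p\Big)^{1/p}:\ k\ge1,\ 0=n_0<n_1<\dots<n_k\Big\},
\]
and let $V_p(E)$ be the space of all $a$ with $\|a\|_{V_p}<\infty$. The choice $k=1$ shows $\|a\|_{V_p}\ge\sup_m\|a_m\|$. Hence Cauchy sequences in $V_p(E)$ converge coordinatewise, and they converge in norm because each finite sum above passes to coordinatewise limits; so $V_p(E)$ is a Banach space. Every $a\in V_p(E)$ converges in $E$: otherwise there are $\eta>0$ and $n_1<n_2<\cdots$ with $\|a_{n_{2i}}-a_{n_{2i-1}}\|\ge\eta$ for all $i$, and the sums are unbounded. For $p=1$ the triangle inequality gives $\|a\|_{V_1}=\sum_{m\ge1}\|a_m-a_{m-1}\|$, so $a\mapsto(a_m-a_{m-1})_m$ is an isometry of $V_1(E)$ onto $\ell_1(E)$, which is isomorphic to $\ell_1$ because $\dim E<\infty$.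

Let
\[
Z=V_p(E)\oplus_1\ell_p\oplus_1\ell_p,\qquad\|(a,b,c)\|_Z=\|a\|_{V_p}+\|b\|_p+\|c\|_p .
\]
For $x=(a,b,c)\in Z$ put $Qx=\lim_ma_m\in E$. For $e\in E$ and $N\ge0$ let $u_N(e)=(a,0,0)$, where $a_m=0$ for $m\le N$ and $a_m=e$ for $m>N$. This sequence has a single jump, so
\[
Qu_N(e)=e,\qquad\|u_N(e)\|_Z=\|e\|.
\]
Fix a sequence $(g_m)$ in $S_{E^*}$ every tail of which is dense in $S_{E^*}$, and a sequence $(h_m)$ in $B_{Z^*}$ such that
\begin{equation}\label{eq:H}
\sup_{m\ge M}|h_m(x)|=\|x\|_Z\qquad\text{for all }x\in Z,\ M\in\mathbb N.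
\end{equation}
For $p=1$ such $(h_m)$ exists because $Z\cong\ell_1$ is separable: take $(x_k)$ dense in $Z$ and $f_k\in S_{Z^*}$ with $f_k(x_k)=\|x_k\|_Z$; then $|f_k(x)|\ge\|x\|_Z-2\|x-x_k\|_Z$, so $\sup_k|f_k(x)|=\|x\|_Z$, and it suffices to list each $f_k$ infinitely often. For $p=2$ the sequence $(h_m)$ is chosen in Section~\ref{sec:james}.

For $x=(a,b,c)\in Z$ define
\begin{gather*}
\varphi_m(x)=g_m(a_m)+b_m,\qquad\psi_m(x)=c_m+\delta h_m(x),\\
\|x\|_X=\sup_m\max\{|\varphi_m(x)|,|\psi_m(x)|\},
\end{gather*}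
let $X=(Z,\|\cdot\|_X)$, and let $\Phi$ be the indexed family of all $\varphi_m$ and $\psi_m$. Finally put $r_m(x)=g_m(a_m-Qx)+b_m$, so that
\begin{equation}\label{eq:r}
\varphi_m(x)=g_m(Qx)+r_m(x),\qquad r_m(x)\to0 ,
\end{equation}
as in the definition of the model space.

\begin{lemma}\label{lem:basic}
Let $x\in Z$, $e\in E$, $N\ge0$.
\begin{enumerate}
\item[(a)] $\delta\|x\|_Z\le\|x\|_X\le(1+\delta)\|x\|_Z$.
\item[(b)] $\|Qx\|\le\|x\|_X$; hence $g\circ Q\in B_{X^*}$ for every $g\in B_{E^*}$.
\item[(c)] Adding a tail vector acts on $\Phi$ as follows: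
\begin{align*}
\varphi_m(x+u_N(e))&=\varphi_m(x)&&(m\le N),\\
\varphi_m(x+u_N(e))&=g_m(Qx+e)+r_m(x)&&(m>N),\\
|\psi_m(x+u_N(e))|&\le|\psi_m(x)|+\delta\|e\|&&(m\ge1).
\end{align*}
In particular $\|u_N(e)\|_X\le\|e\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $|\varphi_m(x)|\le\|a_m\|+|b_m|\le\|x\|_Z$ and $|\psi_m(x)|\le|c_m|+\delta\|x\|_Z\le(1+\delta)\|x\|_Z$. Since $c_m\to0$, \eqref{eq:H} gives $\|x\|_X\ge\limsup_m|\psi_m(x)|=\delta\limsup_m|h_m(x)|=\delta\|x\|_Z$.

(b) By \eqref{eq:r} and the density of the tails of $(g_m)$, $\|x\|_X\ge\limsup_m|\varphi_m(x)|=\limsup_m|g_m(Qx)|=\|Qx\|$.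

(c) We have $\varphi_m(u_N(e))=0$ for $m\le N$, $\varphi_m(u_N(e))=g_m(e)$ for $m>N$, and $\psi_m(u_N(e))=\delta h_m(u_N(e))$ has modulus at most $\delta\|e\|$. Add $x$ and use \eqref{eq:r}. The last claim is the case $x=0$.
\end{proof}

By (a), $X$ is a Banach space isomorphic to $Z$. The spaces $X^*$ and $Z^*$, and likewise $X^{**}$ and $Z^{**}$, coincide as vector spaces and have equivalent norms and the same weak* topologies. Part (a) is the only place where the construction needs $\delta>0$.

\section{Peak vectors and the lower bound for $n(X)$}\label{sec:peak}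

In the model, a vector $\epsilon_m$ pushed one coordinate to $\pm1$ without moving the others. In $X$ such a push disturbs the other functionals by a factor $\tau$. The push has size at most $2$, so we first shrink the given vector by $1-2\tau$ to make room.

\begin{lemma}\label{lem:peak}
Let $Y$ be a Banach space, $(\phi_i)_{i\in I}$ a family in $Y^*$ with $\|y\|=\sup_i|\phi_i(y)|$ for all $y\in Y$, and $0\le\tau<\frac12$. Suppose that for every $i$ there is $q_i\in Y$ with $\phi_i(q_i)=1$ and $|\phi_j(q_i)|\le\tau$ for all $j\ne i$. Then for all $T\in L(Y,Y^{**})$, $y\in B_Y$ and $i\in I$,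
\[
v(T)\ge(1-2\tau)\,|\langle Ty,\phi_i\rangle| .
\]
In particular $n(Y)\ge1-2\tau$.
\end{lemma}

\begin{proof}
Let $y'=(1-2\tau)y$ and $\alpha=\phi_i(y')$, so $|\alpha|\le1$. Write $\alpha=s\zeta_1+(1-s)\zeta_2$ with $|\zeta_1|=|\zeta_2|=1$ and $s\in[0,1]$, and put $w_k=y'+(\zeta_k-\alpha)q_i$ for $k=1,2$. Then $\phi_i(w_k)=\zeta_k$, and for $j\ne i$,
\[
|\phi_j(w_k)|\le(1-2\tau)+|\zeta_k-\alpha|\,\tau\le(1-2\tau)+2\tau=1 .
\]
So $\|w_k\|=1$ and $(w_k,\bar\zeta_k\phi_i)\in\Pi(Y)$, whence $|\langle Tw_k,\phi_i\rangle|\le v(T)$. Since $sw_1+(1-s)w_2=y'$, we obtain $|\langle Ty',\phi_i\rangle|\le v(T)$. If $T\in L(Y)$, then $Ty\in Y$ is normed by the family, and the supremum over $y$ and $i$ gives $v(T)\ge(1-2\tau)\|T\|$.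
\end{proof}

\begin{proposition}\label{prop:lowerX}
The family $\Phi$ in $X^*$ satisfies the hypotheses of Lemma~\ref{lem:peak} with $\tau=\delta/(1-\delta)$. Hence $n(X)\ge1-2\tau$.
\end{proposition}

\begin{proof}
The family computes $\|\cdot\|_X$ by definition. Let $\epsilon_m$ be the unit vectors of $\ell_p$. For $\varphi_m$ take $q=(0,\epsilon_m,0)$: then $\varphi_m(q)=1$, $\varphi_k(q)=0$ for $k\ne m$, and $|\psi_k(q)|=\delta|h_k(q)|\le\delta\le\tau$ for all $k$. For $\psi_m$ let $q'=(0,0,\epsilon_m)$: then $\varphi_k(q')=0$ for all $k$, $|\psi_k(q')|\le\delta$ for $k\ne m$, and $|\psi_m(q')|=|1+\delta h_m(q')|\ge1-\delta$. Take $q=q'/\psi_m(q')$.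
\end{proof}

\section{A copy of $E$ in the bidual and the upper bound for $n(X^*)$}\label{sec:upper}

For $p=1$ the tail vectors do not converge weak*: in $\ell_1(E)$, the vector $u_N(e)$ is $e$ placed at position $N+1$, and a functional with alternating signs oscillates on this sequence. We therefore fix a free ultrafilter $\mathcal U$ on the index set. Recall that every bounded scalar sequence has a limit along $\mathcal U$, that this limit is linear in the sequence, that its modulus is at most the upper limit of the moduli, and that it equals the ordinary limit when the latter exists. By Lemma~\ref{lem:basic}(c), the formula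
\[
\langle\xi_e,x^*\rangle=\lim_{N\to\mathcal U}x^*(u_N(e))\qquad(x^*\in X^*)
\]
defines $\xi_e\in X^{**}$, linear in $e$, with $\|\xi_e\|\le\|e\|$. Since $Qu_N(e)=e$, we have $\langle\xi_e,g\circ Q\rangle=g(e)$ for $g\in E^*$, and Lemma~\ref{lem:basic}(b) gives $\|\xi_e\|=\|e\|$. The functionals $\varphi_m$ vanish on $\xi_e$, while the $\psi_m$ see it with weight at most $\delta$; this is the source of the term $\delta$ in the next bound.

\begin{proposition}\label{prop:upper}
$n(X^*)\le\max\{n(E),\delta\}$.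
\end{proposition}

\begin{proof}
The seminorm $v$ is continuous on $L(E)$ and the unit sphere of $L(E)$ is compact, so there is $R\in L(E)$ with $\|R\|=1$ and $v(R)=n(E)$. Let $Tx=\xi_{RQx}$, and let $S\in L(X^*)$ correspond to $T\in L(X,X^{**})$ as in Lemma~\ref{lem:corr}.

\emph{Norm.} We have $\|Tx\|=\|RQx\|\le\|x\|_X$. If $e\in S_E$ satisfies $\|Re\|=1$, then $u_0(e)\in B_X$ and $\|Tu_0(e)\|=\|Re\|=1$. So $\|S\|=\|T\|=1$.

\emph{Numerical radius.} Let $|\lambda|=1$, $t>0$, $x\in B_X$, and $x_N=x+u_N(t\lambda RQx)$. Since $\|Qx\|\le1$, Lemma~\ref{lem:basic}(c) gives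
\begin{align*}
|\varphi_m(x_N)|&=|\varphi_m(x)|\le1&&(m\le N),\\
|\varphi_m(x_N)|&\le\|(I+t\lambda R)Qx\|+|r_m(x)|\le\|I+t\lambda R\|+\sup_{k>N}|r_k(x)|&&(m>N),\\
|\psi_m(x_N)|&\le1+t\delta&&(m\ge1).
\end{align*}
As $r_k(x)\to0$, $\limsup_N\|x_N\|_X\le\max\{\|I+t\lambda R\|,1+t\delta\}$. For $x^*\in B_{X^*}$ we have $|\langle x+t\lambda Tx,x^*\rangle|=\lim_{N\to\mathcal U}|x^*(x_N)|\le\limsup_N\|x_N\|_X$. By Lemma~\ref{lem:corr},
\[
\|I+t\lambda S\|\le\max\{\|I+t\lambda R\|,\,1+t\delta\}.
\]
For $(x^*,x^{**})\in\Pi(X^*)$, Lemma~\ref{lem:lumer}(a) now yields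
\[
\operatorname{Re}\lambda\,x^{**}(Sx^*)\le\max\Big\{\frac{\|I+t\lambda R\|-1}{t},\ \delta\Big\}.
\]
Let $t\to0^+$. By Lemma~\ref{lem:lumer}(b), the left side is at most $\max\{v(\lambda R),\delta\}=\max\{n(E),\delta\}$. Choosing $\lambda$ with $\lambda\,x^{**}(Sx^*)=|x^{**}(Sx^*)|$ gives $v(S)\le\max\{n(E),\delta\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $p=1$. Then $X$ is isomorphic to $Z\cong\ell_1(E)\oplus\ell_1\oplus\ell_1\cong\ell_1$, which has the RNP by (R1) and (R2). The two estimates are Propositions~\ref{prop:lowerX} and~\ref{prop:upper}.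
\end{proof}

\section{James' space and the norm of the bidual}\label{sec:james}

A lower bound for $n(X^*)$ concerns all operators $T\colon X\to X^{**}$, so we must know the norm of $X^{**}$. Our tools handle the functionals in $\Phi$ (Lemma~\ref{lem:peak}) and the functionals $g\circ Q$ (the geometry of $E$), and we would like these to norm $X^{**}$. For $p=1$ they do not: their closed linear span is separable and $X^*\cong\ell_\infty$ is not, so some nonzero element of $X^{**}$ vanishes on all of them. For $p=2$ the bidual exceeds $X$ only by the copy of $E$. From now on $p=2$.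

Let $J=V_2(\mathbb K)\cap c_0$. James' space is the space of $a\in c_0$ with $\|a\|_J<\infty$, where $\|a\|_J$ is the supremum of $(\sum_{i=2}^k|a_{n_i}-a_{n_{i-1}}|^2)^{1/2}$ over $1\le n_1<\dots<n_k$. For $a\in c_0$ we have $|a_n|=\lim_l|a_l-a_n|\le\|a\|_J$, so $\|a\|_J\le\|a\|_{V_2}\le\sqrt2\,\|a\|_J$, and $J$ is James' space with an equivalent norm. We use the following facts \cite{James}, \cite[Section~1.d]{LT}, \cite[Section~3.4]{AK}; the complex case follows from the real one by complexification.
\begin{enumerate}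
\item[(J1)] The unit vectors form a shrinking basis of $J$: they are a Schauder basis, and the coordinate functionals have norm dense linear span in $J^*$. In particular $J$ and $J^*$ are separable.
\item[(J2)] $J^{**}=J\oplus\mathbb K\chi$, where $\chi$ is the weak* limit of the indicator sequences $\mathbf 1_{[1,N]}$.
\end{enumerate}

\begin{lemma}\label{lem:Z}
Let $p=2$.
\begin{enumerate}
\item[(a)] $Z$ has the RNP and $Z^*$ is separable.
\item[(b)] For each $e\in E$ the sequence $(u_N(e))_N$ converges weak* to $\xi_e$, and $Z^{**}=\{z+\xi_e:\ z\in Z,\ e\in E\}$.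
\item[(c)] The subspace $D$ of all $(a,b,c)\in Z$ with $a$ eventually constant and $b$ finitely supported is dense in $Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every $a\in V_2(\mathbb K)$ converges, so $V_2(\mathbb K)=J\oplus\mathbb K\mathbf 1$, where $\mathbf 1=(1,1,\dots)$. Let $e_1,\dots,e_k$ be a basis of $E$ with coordinate functionals $e_1^*,\dots,e_k^*$. The norm of $E$ is equivalent to $(\sum_j|e_j^*(\cdot)|^2)^{1/2}$, so $a\mapsto\big((e_j^*(a_m))_m\big)_{j=1}^k$ is an isomorphism of $V_2(E)$ onto $V_2(\mathbb K)^k$.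

(a) By (J2), $V_2(\mathbb K)\cong J\oplus\mathbb K\cong J^{**}$. Hence $Z$ is isomorphic to the dual of $(J^*)^k\oplus\ell_2\oplus\ell_2$, and it is separable by (J1); (R1) and (R2) apply. Also $Z^*\cong(J^*\oplus\mathbb K)^k\oplus\ell_2\oplus\ell_2$ is separable.

(b) We have $V_2(\mathbb K)^{**}=J^{**}\oplus\mathbb K\mathbf 1=J\oplus\mathbb K\chi\oplus\mathbb K\mathbf 1=V_2(\mathbb K)\oplus\mathbb K\xi$ with $\xi=\mathbf 1-\chi$, and $\mathbf 1_{(N,\infty)}=\mathbf 1-\mathbf 1_{[1,N]}\to\xi$ weak*. In coordinates, the first component of $u_N(e)$ is $(e_j^*(e)\mathbf 1_{(N,\infty)})_{j=1}^k$, which converges weak* to $(e_j^*(e)\,\xi)_{j=1}^k$; an ordinary limit is also the limit along $\mathcal U$, so this is $\xi_e$. As $e$ ranges over $E$, these elements fill $(\mathbb K\xi)^k$. Since $\ell_2$ is reflexive, the description of $Z^{**}$ follows.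

(c) For $a\in V_2(E)$ with limit $e$, the coordinates of $(a_m-e)_m$ lie in $J$, and by (J1) they are limits of finitely supported sequences.
\end{proof}

By (a) we can choose $(h_m)$ so that every tail $\{h_m:m\ge M\}$ is \emph{norm} dense in $B_{Z^*}$. Then
\begin{equation}\label{eq:Hbidual}
\limsup_m|\langle\mu,h_m\rangle|=\|\mu\|_{Z^{**}}\qquad(\mu\in Z^{**}),
\end{equation}
and \eqref{eq:H} holds as well, so all previous results apply to the resulting space $X$. Let $Q^{**}\colon X^{**}\to E$ be the second adjoint of $Q$, determined by $g(Q^{**}\mu)=\langle\mu,g\circ Q\rangle$ for $g\in E^*$. For $\mu=z+\xi_e$ with $z=(a,b,c)$, letting $N\to\infty$ in $z+u_N(e)$ gives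
\begin{equation}\label{eq:values}
\langle\mu,\varphi_m\rangle=\varphi_m(z),\qquad\langle\mu,\psi_m\rangle=c_m+\delta\langle\mu,h_m\rangle,\qquad Q^{**}\mu=Qz+e .
\end{equation}

\begin{proposition}\label{prop:bidual}
For every $\mu\in X^{**}$,
\[
\|\mu\|_{X^{**}}=\max\Big\{\sup_{\phi\in\Phi}|\langle\mu,\phi\rangle|,\ \|Q^{**}\mu\|\Big\}.
\]
\end{proposition}

\begin{proof}
Call the right side $K$. Since $\Phi\subset B_{X^*}$ and $g\circ Q\in B_{X^*}$ for $g\in B_{E^*}$, we have $\|\mu\|_{X^{**}}\ge K$. For the converse it suffices to find $\tilde z_N\in X$ with $\tilde z_N\to\mu$ weak* and $\limsup_N\|\tilde z_N\|_X\le K$.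

Write $\mu=z+\xi_e$ with $z=(a,b,c)$. The natural candidates are $z_n=z+u_n(e)\to\mu$. By Lemma~\ref{lem:basic}(c) and \eqref{eq:values}, $\varphi_m(z_n)=\langle\mu,\varphi_m\rangle$ for $m\le n$, and $|\varphi_m(z_n)|\le\|Q^{**}\mu\|+|r_m(z)|$ for $m>n$. Hence
\begin{equation}\label{eq:phibound}
|\varphi_m(z_n)|\le K+\sup_{k>N}|r_k(z)|\qquad(m\ge1,\ n\ge N).
\end{equation}
The difficulty lies with $\psi_m(z_n)=c_m+\delta h_m(z_n)$. For large $m$ these values come close to $\delta\|z_n\|_Z$ in modulus, whereas $K$ controls only $\delta\|\mu\|_{Z^{**}}$: since $c_m\to0$, \eqref{eq:Hbidual} and \eqref{eq:values} give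
\begin{equation}\label{eq:deltamu}
\delta\|\mu\|_{Z^{**}}=\limsup_m|\langle\mu,\psi_m\rangle|\le K .
\end{equation}
Convex combinations close this gap. Let $C_N=\operatorname{conv}\{z_n:n\ge N\}$. We claim that $C_N$ meets the open ball of $Z$ with center $0$ and radius $\rho_N=\|\mu\|_{Z^{**}}+\frac1N$. Otherwise the Hahn--Banach theorem gives $f\in Z^*$, $f\ne0$, with $\operatorname{Re}f(z_n)\ge\rho_N\|f\|_{Z^*}$ for all $n\ge N$; in the limit, $\operatorname{Re}\langle\mu,f\rangle\ge\rho_N\|f\|_{Z^*}>\|\mu\|_{Z^{**}}\|f\|_{Z^*}$, which is absurd.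

Pick $\tilde z_N\in C_N$ with $\|\tilde z_N\|_Z<\rho_N$. For $f\in Z^*$, the number $f(\tilde z_N)$ lies in the convex hull of $\{f(z_n):n\ge N\}$, so $f(\tilde z_N)\to\langle\mu,f\rangle$; this step needs the ordinary convergence in Lemma~\ref{lem:Z}(b). The bound \eqref{eq:phibound} holds for $\tilde z_N$ by convexity, and its right side tends to $K$. The third component of $\tilde z_N$ is $c$. Given $\eta>0$, choose $M$ with $|c_m|<\eta$ for $m>M$. For $m>M$, \eqref{eq:deltamu} gives $|\psi_m(\tilde z_N)|\le\eta+\delta\rho_N\le K+\eta+\delta/N$. For the finitely many $m\le M$, $|\psi_m(\tilde z_N)|\to|\langle\mu,\psi_m\rangle|\le K$. Thus $\limsup_N\|\tilde z_N\|_X\le K+\eta$ for every $\eta>0$.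
\end{proof}

\section{The lower bound for $n(X^*)$}\label{sec:lowerdual}

Let $T\colon X\to X^{**}$ have norm $1$. By Proposition~\ref{prop:bidual}, its norm is seen either by $\Phi$, and then Lemma~\ref{lem:peak} applies, or by $U=Q^{**}T\colon X\to E$. In the second case we want to compress $U$ to an operator on $E$ and invoke $n(E)$. The natural compression is $e\mapsto\lim_NUu_N(e)$, but it may be small: a vector $y$ on which $U$ is large splits into a tail $u_N(Qy)$ and the rest, and $U$ may be large only on the rest. So we keep the rest of $y$ fixed and vary the tail. This produces an \emph{affine} map on $E$, and the numerical index controls such maps as well.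

\begin{lemma}\label{lem:affine}
Let $R\in L(E)$, $e_0\in E$ and $\gamma\ge0$ satisfy $|g(Re+e_0)|\le\gamma$ for all $(e,g)\in\Pi(E)$. Then $\gamma\ge n(E)\,\|Rd+e_0\|$ for every $d\in B_E$.
\end{lemma}

\begin{proof}
If $(e,g)\in\Pi(E)$ and $|\theta|=1$, then $(\theta e,\bar\theta g)\in\Pi(E)$, so $|g(Re)+\bar\theta g(e_0)|\le\gamma$. Choosing $\theta$ to align the two terms gives
\[
|g(Re)|+|g(e_0)|\le\gamma\qquad\text{for all }(e,g)\in\Pi(E).
\]
A point $d\in B_E$ lies on a segment with endpoints in $S_E$, and $e\mapsto\|Re+e_0\|$ is convex, so there is $d'\in S_E$ with $\|Rd'+e_0\|\ge\|Rd+e_0\|$. Take $f\in S_{E^*}$ with $f(d')=1$ and put $R'e=Re+f(e)e_0$. Then $|g(R'e)|\le|g(Re)|+|g(e_0)|\le\gamma$ on $\Pi(E)$, so $\gamma\ge v(R')\ge n(E)\|R'\|\ge n(E)\|R'd'\|=n(E)\|Rd'+e_0\|$.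
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ be the space of Section~\ref{sec:james}. It has the RNP by Lemma~\ref{lem:Z}(a) and (R1). In view of Propositions~\ref{prop:lowerX} and~\ref{prop:upper}, it remains to prove $n(X^*)\ge(1-2\tau)\,n(E)$.

Let $S\in L(X^*)$ with $\|S\|=1$, let $T$ correspond to $S$, and let $\gamma=v(T)$. By Lemma~\ref{lem:corr}, $\|T\|=1$ and $v(S)\ge\gamma$. If $\gamma\ge1-2\tau$ we are done, since $n(E)\le1$. Assume $\gamma<1-2\tau$. We show $\gamma\ge(1-2\delta)\,n(E)$, which suffices because $\delta\le\tau$.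

By Lemma~\ref{lem:peak}, $\kappa=\sup\{|\langle Ty,\phi\rangle|:y\in B_X,\ \phi\in\Phi\}\le\gamma/(1-2\tau)<1$. Let $U=Q^{**}T\in L(X,E)$. Proposition~\ref{prop:bidual} gives $1=\|T\|=\max\{\kappa,\|U\|\}$, so $\|U\|=1$. For $g\in E^*$, $g(Uu_N(e))\to\langle\xi_e,g\circ U\rangle$ by Lemma~\ref{lem:Z}(b); as $\dim E<\infty$, the limit $Re=\lim_NUu_N(e)$ exists and defines $R\in L(E)$.

Fix $\eta>0$. Since $D$ is a dense subspace, $D\cap B_X$ is dense in $B_X$, so there is $y\in D\cap B_X$ with $\|Uy\|>1-\eta$. Put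
\[
y'=(1-2\delta)\,y,\qquad d=Qy',\qquad e_0=Uy'-Rd ,
\]
and note $\|d\|\le\|y'\|_X\le1-2\delta$. Let $(e,g)\in\Pi(E)$, and replace the tail $d$ of $y'$ by $e$:
\[
w_N=y'+u_N(e-d).
\]
Because $y'\in D$, we have $r_m(y')=0$ for all $m>N$ once $N$ is large. For such $N$, Lemma~\ref{lem:basic}(c) gives
\begin{align*}
|\varphi_m(w_N)|&=|\varphi_m(y')|\le1&&(m\le N),\\
|\varphi_m(w_N)|&=|g_m(d+(e-d))|=|g_m(e)|\le1&&(m>N),\\
|\psi_m(w_N)|&\le(1-2\delta)+\delta\|e-d\|\le1&&(m\ge1).
\end{align*}
The choice $y\in D$ makes the second line exact, and the factor $1-2\delta$ absorbs the effect of the new tail on $\psi_m$. So $w_N\in B_X$, and $(g\circ Q)(w_N)=g(e)=1$; hence $(w_N,g\circ Q)\in\Pi(X)$ and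
\[
|g(Uw_N)|=|\langle Tw_N,g\circ Q\rangle|\le\gamma .
\]
As $N\to\infty$, $Uw_N\to Uy'+R(e-d)=Re+e_0$. Therefore $|g(Re+e_0)|\le\gamma$ for all $(e,g)\in\Pi(E)$, and Lemma~\ref{lem:affine} yields
\[
\gamma\ge n(E)\,\|Rd+e_0\|=n(E)\,\|Uy'\|\ge n(E)(1-2\delta)(1-\eta).
\]
Let $\eta\to0$.
\end{proof}

\section{All pairs of indices}\label{sec:pairs}

Theorem~\ref{thm:B} places $n(X^*)$ near a prescribed value and $n(X)$ near $1$. Sums turn these approximate values into exact ones. For Banach spaces $Y_0,Y_1,\dots$, the $\ell_1$-sum is the space of sequences $(y_k)$, $y_k\in Y_k$, with norm $\sum_k\|y_k\|<\infty$, and the $\ell_\infty$-sum is the space of such sequences with norm $\sup_k\|y_k\|<\infty$. The dual of the $\ell_1$-sum of the $Y_k$ is isometric to the $\ell_\infty$-sum of the $Y_k^*$. We use two further results.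
\begin{enumerate}
\item[(N1)] The numerical index of a $c_0$-, $\ell_1$- or $\ell_\infty$-sum is the infimum of the indices of the summands \cite{MP}.
\item[(N2)] Every number in $[m,1]$ is the numerical index of a two-dimensional space \cite{DMPW}.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $X$ have the RNP. Then $m\le n(X^*)\le n(X)\le1$ by \eqref{eq:dual} and, in the complex case, the bound $1/e$; and $n(X)=1$ forces $n(X^*)=1$ by \eqref{eq:martin}.

Conversely, let $\alpha\in[m,1]$, and let $F$ be a two-dimensional space with $n(F)=\alpha$, given by (N2). It is reflexive, so $n(F^*)=\alpha$, and it has the RNP by (R2). This realizes $(\alpha,\alpha)$.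

Now let $m\le\beta<\alpha<1$. Since $\alpha<1$, there are $\delta_k\downarrow0$ in $(0,\frac13)$ such that $\tau_k=\delta_k/(1-\delta_k)$ satisfies $1-2\tau_k\ge\alpha$ for all $k\ge1$. Then $m\le\beta\le\beta/(1-2\tau_k)\le\beta/\alpha<1$, so (N2) gives two-dimensional spaces $E_k$ with $n(E_k)=\beta/(1-2\tau_k)$. Let $X_k$ be the space of Theorem~\ref{thm:B} for $\delta_k$ and $E_k$. Then $n(X_k)\ge\alpha$ and
\[
\beta\le n(X_k^*)\le\max\Big\{\frac{\beta}{1-2\tau_k},\ \delta_k\Big\}\longrightarrow\beta ,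
\]
so $\inf_kn(X_k^*)=\beta$; the lower bound in Theorem~\ref{thm:B} is what prevents this infimum from dropping below $\beta$. Let $X$ be the $\ell_1$-sum of $F,X_1,X_2,\dots$, where the summand $F$ serves to bring $n(X)$ down to $\alpha$. The space $X$ has the RNP by (R3), and $X^*$ is the $\ell_\infty$-sum of $F^*,X_1^*,X_2^*,\dots$. By (N1),
\[
n(X)=\min\{\alpha,\inf_kn(X_k)\}=\alpha,\qquad n(X^*)=\min\{\alpha,\inf_kn(X_k^*)\}=\beta .\qedhere
\]
\end{proof}

\begin{remark}
In the complex case, Theorem~\ref{thm:A} applied to a two-dimensional space $E$ with $n(E)=1/e$ gives equivalent norms on $\ell_1$ with $n(X)\ge1-2\tau$ and $n(X^*)=1/e$, because $\delta<\frac13<1/e$. So in both the real and the complex case the supremum of $n(X)-n(X^*)$ is already approached by renormings of $\ell_1$.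
\end{remark}

\begin{thebibliography}{99}

\bibitem{AK} Albiac and Kalton, \emph{Topics in Banach Space Theory}.

\bibitem{BD} Bonsall and Duncan, \emph{Numerical Ranges of Operators on Normed Spaces}, 1971.

\bibitem{BKMW} Boyko, Kadets, Mart\'in, and Werner, 2007.

\bibitem{DU} Diestel and Uhl, \emph{Vector Measures}.

\bibitem{DMPW} Duncan, McGregor, Pryce, and White, 1970.

\bibitem{James} R.~C.~James, 1951.

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Martin} Mart\'in, 2002.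

\bibitem{MP} Mart\'in and Pay\'a, \emph{Studia Math.} \textbf{142} (2000).

\bibitem{Problem} \emph{Numerical Ranges and Numerical Indices},
\texttt{https://www.ugr.es/local/mmartins/material/2009-Korea.pdf}.

\end{thebibliography}
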